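\title{Smooth surfaces in $\mathbb R^3$ that are locally rigid}

\begin{abstract}
We show that there are $C^\infty$ surfaces in $\mathbb R^3$ whose germ at a point cannot be bent: every continuous family of smooth isometric immersions of a neighborhood of the point that starts at the inclusion consists, near the point, of rigid motions. The first example is a rotational graph that is flat to infinite order at the origin; it is locally $C^r$-rigid for every $r\ge4$, and the proof is self-contained. The second result covers every smooth surface whose second fundamental form vanishes along a curve of nonzero geodesic curvature and has a nonzero first derivative there, for instance $z=(x_2-x_1^2)^3$ at the origin. One surface of this class is shown to be bendable in $C^2$. The proofs combine a Riccati inequality along the curve with uniqueness statements for a linear equation that changes type across it.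
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Bending a germ}

Let $X\subset\mathbb R^3$ be a $C^r$ surface, where $r\in\{2,3,\dots,\infty\}$ or $r=an$ (real analytic). Let $g$ be the induced Riemannian metric and $x_0\in X$.

\begin{definition}\label{def:bending}
A \emph{$C^r$-deformation} of the germ of $X$ at $x_0$ consists of an open neighborhood $U\subset X$ of $x_0$ and maps $f_t\colon U\to\mathbb R^3$, $t\in[0,1]$, such that
\begin{itemize}
\item[(i)] each $f_t$ is a $C^r$ isometric immersion of $(U,g)$, that is, it pulls the Euclidean metric back to $g$;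
\item[(ii)] $f_0$ is the inclusion;
\item[(iii)] $t\mapsto f_t$ is continuous in the $C^r$ topology; for $r=\infty$ and $r=an$ this means continuity in $C^m$ for every finite $m$, uniformly on compact subsets of $U$.
\end{itemize}
The deformation is \emph{trivial} if there are a neighborhood $U'\subset U$ of $x_0$ and isometries $B_t$ of $\mathbb R^3$ with $f_t=B_t\circ f_0$ on $U'$ for all $t$. Otherwise it is a \emph{bending}. The surface $X$ is \emph{locally $C^r$-rigid} at $x_0$ if its germ at $x_0$ has no $C^r$ bending.
\end{definition}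

A bending changes the shape of the surface in space, keeps all lengths measured on it, and does so arbitrarily close to $x_0$: a deformation that moves a neighborhood of $x_0$ rigidly and changes the surface only farther away is trivial. Neither $U$ nor $U'$ depends on $t$. A proof of rigidity must therefore produce one neighborhood that serves all $t$.

The simplest surfaces bend. Take a cylinder over a plane curve with arclength $\sigma$ and curvature $\kappa(\sigma)$, and replace the curve by the one with curvature $\kappa(\sigma)+t$ and the same point and tangent at $\sigma=0$. The metric $d\sigma^2+dy^2$ is unchanged, and the nonzero principal curvature becomes $\kappa+t$. If $\kappa(0)=0$, this is a bending at the points with $\sigma=0$; in particular the plane and the cubic cylinder $z=x_1^3$ bend at the origin. Section~\ref{sec:rev} shows that a surface of revolution bends at every point off the axis where the tangent plane is not orthogonal to the axis, so every germ of the round sphere bends. A count points the same way. The isometry condition is a system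 of three equations for three functions. The difference of two solutions is governed by one linear equation of second order (Lemma~\ref{lem:avg}), and where such an equation is elliptic or hyperbolic one expects many local solutions.

For analytic surfaces, rigid germs exist. The Hopf--Schilt--Efimov local rigidity theorem states that the space of germs of analytic surfaces at a point $x_0$ contains a subspace of finite codimension of $C^{an}$-rigid ones; for these the Gauss map is a local ramified covering of degree greater than $1$ at the image of $x_0$. The $C^{an}$-rigidity of a generic germ whose Gauss map has degree $d$ was established by Efimov (1949) for $d=8$. An analytic immersion is determined near $x_0$ by its Taylor series at $x_0$, and a smooth one is not. One might guess that the functions invisible to Taylor series leave enough room to bend every smooth germ. The question, posed as unknown in \cite{problem}, is: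

\medskip
\noindent\emph{Are there a $C^\infty$ surface $X\subset\mathbb R^3$ and a point $x_0\in X$ at which $X$ is locally $C^\infty$-rigid?}

\subsection{Results}

The answer is yes. We write points of $\mathbb R^3$ as $(x,z)$ with $x=(x_1,x_2)$.

\begin{theorem}\label{thm:rot}
Let $\varphi(0)=0$ and $\varphi'(\rho)=e^{-1/\rho}\sin^2(\pi/\rho)$ for $\rho>0$, and let $X=\{z=\varphi(|x|)\}$, $x\in\mathbb R^2$ near $0$. Then $X$ is $C^\infty$, and it is locally $C^r$-rigid at $x_0=0$ for every $r\in\{4,5,\dots,\infty\}$.
\end{theorem}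

This surface has the same Taylor series at the origin as the plane, which bends.

\begin{theorem}\label{thm:curve}
Let $X\subset\mathbb R^3$ be a $C^\infty$ surface with second fundamental form $h_0$. Let $\gamma\ni x_0$ be an embedded $C^\infty$ curve in $X$ such that $h_0=0$ at all points of $\gamma$, the geodesic curvature of $\gamma$ at $x_0$ is nonzero, and $\nabla h_0(x_0)\ne0$. Then $X$ is locally $C^\infty$-rigid at $x_0$, and hence also locally $C^{an}$-rigid if $X$ is analytic. In particular, if $F$ is $C^\infty$ near $p\in\mathbb R^2$, $F(p)=0$, $dF(p)\ne0$, and the curve $\{F=0\}$ has nonzero curvature at $p$, then $\{z=F^3\}$ is locally $C^\infty$-rigid at $(p,0)$.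
\end{theorem}

For example, the polynomial surface $z=(x_2-x_1^2)^3$ is locally $C^\infty$-rigid at the origin. Neither nondegeneracy condition can be dropped: the cylinder $z=x_1^3$ with the line $x_1=0$ violates only the condition on the curvature, the plane with a circle violates only the condition on $\nabla h_0$, and both bend. The Gauss map of a surface as in Theorem~\ref{thm:curve} is constant along $\gamma$, so it is not a ramified covering.

\begin{proposition}\label{prop:C2}
The surface $X=\{z=(x_1^2+x_2^2-1)^3\}$ is locally $C^\infty$-rigid at $(1,0,0)$ but not locally $C^2$-rigid there.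
\end{proposition}

The cases $r=2,3$ in Theorem~\ref{thm:rot} and $3\le r<\infty$ in Theorem~\ref{thm:curve} are not decided here. The proof of Theorem~\ref{thm:rot} is self-contained; that of Theorem~\ref{thm:curve} uses Aronszajn's unique continuation theorem \cite{aronszajn}.

\subsection{The method}

Both theorems rest on a curve $\gamma$ of flat points ($h_0=0$) across which the Gauss curvature $K$ changes sign like the cube of the distance. The proof has three stages.

First, $\gamma$ remains a curve of flat points during a deformation (Section~\ref{sec:curve}). The vanishing of $K$ along $\gamma$ is intrinsic, and the Gauss--Codazzi equations turn it into a Riccati inequality along $\gamma$ whose solutions blow up in a short length unless the second fundamental form vanishes. After a rigid motion, $f_t$ then has the same $2$-jet as $f_0$ along $\gamma$.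

Second, the vertical component $\omega$ of $f_t-f_0$ solves a linear equation that degenerates on $\gamma$ (Section~\ref{sec:diff}). It is hyperbolic on the side of $\gamma$ that faces the center of curvature, and there an energy estimate gives $\omega=0$ (Section~\ref{sec:hyp}).

Third, on the other side the equation is elliptic. The surface of Theorem~\ref{thm:rot} contains flat circles shrinking to the origin, the elliptic regions are annuli, and an integration by parts gives $\omega=0$ (Section~\ref{sec:thm1}). In Theorem~\ref{thm:curve} only an arc is available; a substitution turns the degenerate equation into an elliptic equation in $\mathbb R^5$, to which unique continuation applies (Section~\ref{sec:thm2}).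

\subsection{Conventions and standard facts}\label{sec:conv}

A deformation is trivial as soon as its restriction to a smaller neighborhood is, so we may take $U$ connected, oriented, and a graph. The unit normal of an isometric immersion $f$ is $\nu=df(a)\times df(b)$ for a positively oriented $g$-orthonormal basis $a,b$. With $\nabla$ the Levi-Civita connection of $g$, the Gauss formula reads
\begin{equation}\label{eq:gauss}
(\nabla^2f)_{ab}=\partial_a\partial_bf-\Gamma^c_{ab}\partial_cf=h_{ab}\,\nu,
\end{equation}
where $h$ is the second fundamental form, and $d\nu=0$ at a point where $h=0$. For $f\in C^3$ the Gauss equation says that $\det h=K$ in an orthonormal basis, where $K$ depends only on $g$, and the Codazzi equation says that the tensor $\nabla h$ is totally symmetric. If $B$ is an isometry of $\mathbb R^3$, the second fundamental form of $Bf$ is $\pm h$, with the plus sign if $B$ preserves orientation. For a graph $z=u(x)$ with upward normal, $h=D^2u/\sqrt{1+|Du|^2}$.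

From Section~\ref{sec:curve} on, $f_0$ and $g$ are $C^\infty$, isometric immersions are of class $C^r$ with $r\ge4$, and deformations are continuous in $C^4$ on compact sets. Then $h$ is $C^2$, and $h_t$ is continuous in $t$ in $C^2$ on compact sets. A subscript $0$ or $t$ refers to $f_0$ or $f_t$. Two $C^4$ maps that agree on the closure of an open set have the same derivatives up to order $4$ there. The letter $C$ denotes a constant that may change from line to line.

\section{Surfaces of revolution}\label{sec:rev}

An explicit family shows both how surfaces bend and what goes wrong at a circle of flat points. Let $(\rho(\sigma),z(\sigma))$ be a smooth profile with $\rho>0$ and $\rho'^2+z'^2=1$, defined for $|\sigma|\le\sigma_1$, and assume $w:=z'\ge0$. The surface $f=(\rho\cos\theta,\rho\sin\theta,z)$, $|\theta|<\pi$, has metric $g=d\sigma^2+\rho^2d\theta^2$. For $c\in(0,1]$ put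
\[
f_c=\Bigl(c\rho\cos\frac\theta c,\ c\rho\sin\frac\theta c,\ z_c\Bigr),\qquad z_c'=\sqrt{1-c^2\rho'^2}=\sqrt{1-c^2+c^2w^2},\quad z_c(0)=z(0).
\]
The parallels are rolled more tightly, and the profile becomes steeper. The induced metric is $(c^2\rho'^2+z_c'^2)\,d\sigma^2+\rho^2d\theta^2=g$. For $c<1$ the radicand is positive, so $f_c$ is smooth, and $f_1=f$ because $w\ge0$. The unit normal is $\pm(-z_c'\cos\frac\theta c,-z_c'\sin\frac\theta c,c\rho')$ and $\partial_\theta^2f_c=-\frac\rho c(\cos\frac\theta c,\sin\frac\theta c,0)$, so for the unit vector $e_2=\rho^{-1}\partial_\theta$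
\[
h_c(e_2,e_2)^2=\Bigl(\frac{z_c'}{c\rho}\Bigr)^2=\frac{c^{-2}-\rho'^2}{\rho^2}.
\]
This is strictly decreasing in $c$, so for $c<1$ the map $f_c$ is not of the form $Bf_1$ on any open set. Hence $t\mapsto f_{1-t/2}$ is a bending in every class in which it is continuous. If $w>0$, the radicand is positive also at $c=1$, the map $f_c$ is smooth in $(c,\sigma,\theta)$ jointly, and we have a $C^\infty$ bending. This applies to any point of the round sphere, viewed as a point of the equator.

\begin{proof}[Proof of Proposition~\ref{prop:C2}]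
The $C^\infty$-rigidity is Theorem~\ref{thm:curve} with $F=x_1^2+x_2^2-1$. For the $C^2$ bending, write $z=\varphi(\rho)=(\rho^2-1)^3$, so that $\varphi'=6\rho(\rho^2-1)^2\ge0$, and let $\sigma$ be the arclength of the profile measured from $\rho=1$. Then $w=\varphi'/\sqrt{1+\varphi'^2}$ is smooth and nonnegative, it vanishes only at $\sigma=0$, and $w'(0)=0$. We must show that $c\mapsto f_c$ is continuous in $C^2$. The first two components are jointly smooth for $c\in(0,1]$, and $z_c$ is jointly smooth for $c<1$, so only $z_c$ as $c\to1$ matters. The function $z_c'$ is jointly continuous in $(c,\sigma)$, so $z_c'\to w$ and $z_c\to z$ uniformly. For $c<1$ we have $z_c''=c^2ww'/z_c'$ and $z_c'\ge cw$, so $|z_c''|\le|w'|$. Given $\epsilon>0$, choose $\eta>0$ with $|w'|\le\epsilon$ for $|\sigma|\le\eta$; there $|z_c''-w'|\le2\epsilon$. On $\eta\le|\sigma|\le\sigma_1$ we have $w>0$, so $z_c'$ is jointly smooth up to $c=1$ and $z_c''\to w'$ uniformly.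
\end{proof}

This family is not continuous in $C^3$. Near $\sigma=0$ we have $w=24\sigma^2+O(\sigma^3)$, so $z_1'''(0)=w''(0)=48$, whereas $z_c'=\sqrt{1-c^2}+O(\sigma^4)$ and $z_c'''(0)=0$ for $c<1$. The next section shows that such a jump is forced by the geometry.

\section{A curve of flat points stays flat}\label{sec:curve}

\subsection{The Gauss--Codazzi equations along a curve}

Let $\gamma\subset U$ be a smooth embedded curve with arclength $y\in I$, where $I$ is a bounded open interval, or $I=\mathbb R$ and everything is periodic in $y$ if $\gamma$ is closed. In \emph{Fermi coordinates} the point $(\sigma,y)$ is reached from $\gamma(y)$ along the geodesic orthogonal to $\gamma$ after signed length $\sigma$, and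
\[
g=d\sigma^2+G^2dy^2,\qquad G(0,y)=1 .
\]
These coordinates depend only on $g$, so they serve all isometric immersions at once. Put $e_1=\partial_\sigma$, $e_2=G^{-1}\partial_y$ and $k(y)=G_\sigma(0,y)$. Then $\nabla_{e_1}e_i=0$, $\nabla_{e_2}e_1=\frac{G_\sigma}Ge_2$ and $\nabla_{e_2}e_2=-\frac{G_\sigma}Ge_1$. Thus $k$ is, up to sign, the geodesic curvature of $\gamma$, and it changes sign with $\sigma$. Let
\[
L=h(e_1,e_1),\qquad M=h(e_1,e_2),\qquad N=h(e_2,e_2).
\]
The Codazzi identities $(\nabla_{e_1}h)(e_2,e_i)=(\nabla_{e_2}h)(e_1,e_i)$ for $i=1,2$ and the Gauss equation become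
\begin{equation}\label{eq:GC}
M_\sigma=\frac{L_y}G-2\frac{G_\sigma}GM,\qquad N_\sigma=\frac{M_y}G+\frac{G_\sigma}G(L-N),\qquad LN-M^2=K .
\end{equation}
The Codazzi equations give the normal derivatives of $M$ and $N$ but not of $L$. We name the missing one, $\chi:=L_\sigma|_\gamma$, and write ${}'=d/dy$ along $\gamma$.

\begin{lemma}\label{lem:GC}
Let $f$ be an isometric immersion.
\begin{itemize}
\item[(a)] If $K=K_\sigma=0$ on $\gamma$, then on $\gamma$
\begin{gather}
LN=M^2,\label{eq:one}\\
\chi N+LM'-2ML'+kL^2+3kM^2=0.\label{eq:two}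
\end{gather}
\item[(b)] If $h=0$ on $\gamma$, then $K=\frac12k\chi^2\sigma^3+o(\sigma^3)$ as $\sigma\to0$, locally uniformly in $y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:GC}, on $\gamma$
\[
0=K_\sigma=\chi N+LN_\sigma-2MM_\sigma=\chi N+L(M'+kL-kN)-2M(L'-2kM),
\]
and $-kLN+4kM^2=3kM^2$ by \eqref{eq:one}.

(b) On $\gamma$ the functions $L,M,N,L_y,M_y$ vanish, so $M_\sigma=N_\sigma=0$ by \eqref{eq:GC}, and then $M_{y\sigma}=(M_\sigma)_y=0$. Differentiating the second equation of \eqref{eq:GC} in $\sigma$ gives $N_{\sigma\sigma}=k(L_\sigma-N_\sigma)=k\chi$ on $\gamma$. Since $h\in C^2$, we get $L=\chi\sigma+o(\sigma)$, $N=\frac12k\chi\sigma^2+o(\sigma^2)$ and $M=O(\sigma^2)$.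
\end{proof}

Suppose that $h_0=0$ on $\gamma$. By (b), $K=O(\sigma^3)$, so \eqref{eq:one} and \eqref{eq:two} hold for every isometric immersion. We want to deduce $L=M=N=0$ from these two equations in the four unknowns $L,M,N,\chi$, knowing only that $k>0$, that $\chi>0$, and that $h$ is small. Two special cases show the mechanism.

\emph{The case $M\equiv0$ on $\gamma$.} The equations are $LN=0$ and $\chi N+kL^2=0$. If $L\ne0$ at a point, then $N=0$ and $kL^2=0$, which is absurd. So $L=0$ and $\chi N=0$: wherever $\gamma$ is not flat, $\chi=0$. The immersions $f_c$ of Proposition~\ref{prop:C2} take this way out, and $\chi$, a quantity of third order in $f$, jumps from a nonzero value to $0$.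

\emph{The case of constant $k,\chi>0$ and $L\equiv\lambda\neq0$.} Where $L\neq0$, the combination $LM'-2ML'$ in \eqref{eq:two} is $L^3q'$ for $q=M/L^2$. Substituting $N=M^2/L$ and dividing by $L^3$, we obtain the Riccati equation
\begin{equation}\label{eq:riccati}
q'=-(\chi+3kL)\,q^2-\frac kL .
\end{equation}
If $\lambda>0$, then $q'\le-\chi q^2-k/\lambda$, so $\psi=\arctan(q\sqrt{\chi\lambda/k})$ satisfies $\psi'\le-\sqrt{k\chi/\lambda}$. Since $\psi$ takes values in an interval of length $\pi$, the arc has length at most $\pi\sqrt{\lambda/(k\chi)}$. On an arc of given length a small positive $\lambda$ is impossible. If $\lambda<0$ is small, \eqref{eq:riccati} has the constant solution $q^2=k/(|\lambda|(\chi+3k\lambda))$, and there is no obstruction. So the sign $L\ge0$ must come from elsewhere; it will come from $K>0$ on one side of $\gamma$.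

In general $L$ is not constant. But a nonnegative function with $|L''|\le\Lambda$ and $L(y_0)=\lambda$ stays comparable to $\lambda$ on an interval of length about $\sqrt{\lambda/\Lambda}$. This length scales in $\lambda$ exactly as the blow-up length does, so the argument survives when $\Lambda/(k\chi)$ is small. The bound on $L''$ is the reason for working in $C^4$.

\begin{lemma}\label{lem:riccati}
Let $f$ be an isometric immersion and $K=K_\sigma=0$ on $\gamma$. Assume that on $[y_0-\delta,y_0+\delta]\subset I$
\[
k\ge k_1>0,\qquad\chi\ge\chi_1>0,\qquad L\ge0,\qquad|L''|\le\Lambda:=k_1\chi_1/32,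
\]
and that $L(y_0)\le\Lambda\delta^2/2$. Then $L(y_0)=0$.
\end{lemma}

\begin{proof}
Suppose $\lambda=L(y_0)>0$ and put $\ell=\sqrt{2\lambda/\Lambda}\le\delta$. By Taylor's formula, $0\le L(y_0\pm\ell)\le\lambda\pm L'(y_0)\ell+\lambda$, so $|L'(y_0)|\le2\lambda/\ell$. For $|y-y_0|\le\ell/4$ this gives
\[
|L-\lambda|\le\frac{2\lambda}\ell\cdot\frac\ell4+\frac\Lambda2\cdot\frac{\ell^2}{16}=\frac\lambda2+\frac\lambda{16},
\]
so $0<L\le\frac{25}{16}\lambda$. On this interval $q=M/L^2$ is $C^1$, and \eqref{eq:riccati} gives $q'\le-\chi_1q^2-\beta$ with $\beta=16k_1/(25\lambda)$. The function $\psi=\arctan(q\sqrt{\chi_1/\beta})$ satisfies $\psi'\le-\sqrt{\chi_1\beta}=-\frac45\sqrt{k_1\chi_1/\lambda}$. Over the interval, of length $\ell/2$, it decreases by at least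
\[
\tfrac25\sqrt{k_1\chi_1/\lambda}\,\sqrt{2\lambda/\Lambda}=\tfrac25\sqrt{64}=3.2>\pi,
\]
which is impossible for a function with values in $(-\pi/2,\pi/2)$.
\end{proof}

\subsection{Persistence under deformation}

The rest of the paper works in the following setting.

\medskip
\noindent\textbf{Setting (S).} The Fermi coordinates $(\sigma,y)\in(-\sigma_0,\sigma_0)\times I$ are defined in $U$ (modulo the period if $\gamma$ is closed), and
\[
h_0=0\ \text{on }\gamma,\qquad k\ge k_1>0\ \text{ and }\ \chi_0\ge2\chi_1>0\ \text{on }I,\qquad K>0\ \text{on }(0,\sigma_0)\times I .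
\]
By Lemma~\ref{lem:GC}(b) the last condition holds for small $\sigma_0$ if $\gamma$ is closed, or if $I$ is relatively compact in a larger arc with the other properties. We call $\sigma>0$ the \emph{outer} and $\sigma<0$ the \emph{inner} side of $\gamma$.

\begin{proposition}\label{prop:persist}
In setting \textup{(S)}, every deformation $(f_t)$ satisfies $h_t=0$ and $\chi_t=\chi_0$ on $\gamma$ for all $t\in[0,1]$.
\end{proposition}

\begin{proof}
Three facts hold for every isometric immersion.
\begin{itemize}
\item[(i)] \emph{If $L(\varepsilon,y)>0$ for some $\varepsilon\in(0,\sigma_0)$, then $L(0,y)\ge0$.} Otherwise $L(\sigma,y)=0$ for some $\sigma\in(0,\varepsilon)$, and there $K=-M^2\le0$.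
\item[(ii)] \emph{If $L=0$ and $\chi>0$ at a point of $\gamma$, then $h=0$ there.} Indeed $M=0$ by \eqref{eq:one}, and then $\chi N=0$ by \eqref{eq:two}.
\item[(iii)] \emph{If $h=0$ and $\chi>0$ on an interval of positive length, then $\chi=\chi_0$ on it.} Lemma~\ref{lem:GC}(b) for $f$ and for $f_0$ gives $k\chi^2=k\chi_0^2$ in the interior of the interval.
\end{itemize}
Let $\mathcal O\subset[0,1]$ be the set of $t$ for which the conclusion holds. It contains $0$ and is closed. We show that it is open. Let $t_1\in\mathcal O$ and $\Lambda=k_1\chi_1/32$. Continuity in $t$ is uniform only on compact sets, so we first work on a compact arc and then, for fixed $t$, continue along $\gamma$.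

Choose a compact interval $I_0$ of positive length and $\delta>0$ such that the closed $\delta$-neighborhood $I_1$ of $I_0$ lies in $I$; if $\gamma$ is closed, let $I_0$ be a full period. On $I_1$ we have $L_{t_1}=L_{t_1}''=0$ and $\chi_{t_1}=\chi_0\ge2\chi_1$. By compactness $\partial_\sigma L_{t_1}>0$ on $[0,\varepsilon]\times I_1$ for some $\varepsilon\in(0,\sigma_0)$, so $L_{t_1}(\varepsilon,\cdot)>0$ on $I_1$. For $t$ near $t_1$, continuity of $h_t$ in $C^2$ gives on $I_1$
\[
\chi_t\ge\chi_1,\qquad|L_t''|\le\Lambda,\qquad L_t(0,\cdot)\le\Lambda\delta^2/2,\qquad L_t(\varepsilon,\cdot)>0,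
\]
and $L_t(0,\cdot)\ge0$ by (i). Lemma~\ref{lem:riccati} at each $y_0\in I_0$ gives $L_t=0$ on $I_0$, and (ii), (iii) give $h_t=0$ and $\chi_t=\chi_0$ on $I_0$. If $\gamma$ is closed, this finishes the proof.

If $I$ is an interval, fix such a $t$ and let $I^*\supset I_0$ be the largest interval in $I$ on which $h_t=0$ and $\chi_t=\chi_0$. It is closed in $I$. Suppose that it has an endpoint $b\in I$. Then $L_t=L_t'=L_t''=0$ at $b$, since $L_t$ is $C^2$ and vanishes on one side of $b$. Also $\chi_t(b)\ge2\chi_1$, so $L_t(\varepsilon',b)>0$ for some small $\varepsilon'>0$. By continuity in $y$ there is $\delta'>0$ such that on $[b-2\delta',b+2\delta']\subset I$ we have $\chi_t\ge\chi_1$, $|L_t''|\le\Lambda$ and $L_t(\varepsilon',\cdot)>0$, hence $L_t(0,\cdot)\ge0$. Taylor's formula at $b$ gives $L_t\le\Lambda\delta'^2/2$ on $[b-\delta',b+\delta']$. Lemma~\ref{lem:riccati} gives $L_t=0$ on this interval, and (ii), (iii) contradict the maximality of $I^*$. So $I^*=I$ and $t\in\mathcal O$.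
\end{proof}

\begin{lemma}\label{lem:motion}
If $h=0$ and $h_0=0$ on $\gamma$, there is a unique orientation-preserving isometry $B$ of $\mathbb R^3$ with $f=Bf_0$ and $df=B\,df_0$ on $\gamma$. For a deformation with $h_t=0$ on $\gamma$ for all $t$, the isometry $B_t$ depends continuously on $t$.
\end{lemma}

\begin{proof}
By \eqref{eq:gauss}, the orthonormal frame $T=df(e_2)$, $\mathbf n=df(e_1)$, $\nu$ along $\gamma$ satisfies
\begin{equation}\label{eq:frame}
T'=-k\mathbf n,\qquad\mathbf n'=kT,\qquad\nu'=0 .
\end{equation}
The frame of $f_0$ satisfies the same linear system and has the same handedness. The rotation that matches the two frames at one point therefore matches them everywhere, and integrating $f'=T$ gives $f=Bf_0$ on $\gamma$ for the right translation part. The values of $f$ and $df$ at one point determine $B$, which gives uniqueness and continuity.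
\end{proof}

We say that $f$ is \emph{matched} to $f_0$ along $\gamma$ if $f=f_0$, $df=df_0$, $h=0$ and $\chi=\chi_0$ on $\gamma$. In setting (S), Proposition~\ref{prop:persist} and Lemma~\ref{lem:motion} show that $B_t^{-1}f_t$ is matched to $f_0$ for every $t$.

\medskip
\noindent\textbf{Normalization.} By \eqref{eq:frame}, $\nu_0$ is constant along $\gamma$, so $f_0(\gamma)$ lies in a plane orthogonal to $\nu_0$. After one rigid motion applied to all immersions, this plane is $z=0$ and $\nu_0=(0,0,1)$ on $\gamma$. We identify $U$ (after shrinking it, in the case of an arc) with a planar domain so that $f_0(x)=(x,u_0(x))$ with upward normal. Then $u_0=0$ and $Du_0=0$ on $\gamma$, the metric $g$ is Euclidean at the points of $\gamma$, and $\gamma$ is a plane curve with unit tangent $T=e_2$ and unit normal $\mathbf n=e_1$ satisfying \eqref{eq:frame}. The center of curvature $\gamma-\mathbf n/k$ lies in the direction of the inner side.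

\section{The difference of two isometric immersions}\label{sec:diff}

\subsection{A linear equation}

It remains to show that a matched immersion equals $f_0$ near $\gamma$. This is a uniqueness statement for a nonlinear system. The system is quadratic, so the difference of two solutions factors:
\[
0=|df|^2-|df_0|^2=2\langle dv,d\zeta\rangle,\qquad v=\tfrac12(f+f_0),\quad\zeta=f-f_0,
\]
where $\langle dv,d\zeta\rangle$ is the symmetrized product. This is an exact linear equation for $\zeta$ with coefficients given by the averaged surface $v$. It is simplest when $v$ is written as a graph.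

\begin{lemma}\label{lem:avg}
Let $f_0=(x,u_0(x))$ with upward normal $\nu_0$, and let $f$ be an isometric immersion. Suppose that $\Phi=(v^1,v^2)$ is a $C^r$ diffeomorphism of an open set $D\subset U$ onto its image. On $D$ write $v^3=V\circ\Phi$ and $\zeta=(\xi,\eta,\omega)\circ\Phi$, with $C^r$ functions $V,\xi,\eta,\omega$ of $(x_1,x_2)\in\Phi(D)$.
\begin{itemize}
\item[(a)] We have $V_{11}\omega_{22}-2V_{12}\omega_{12}+V_{22}\omega_{11}=0$. Equivalently, $\operatorname{div}(A\nabla\omega)=0$, where $A=\begin{pmatrix}V_{22}&-V_{12}\\-V_{12}&V_{11}\end{pmatrix}$ is the cofactor matrix of $D^2V$.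
\item[(b)] If $\omega=0$ on a connected open set $\Omega$ and $(\xi,\eta)$ vanishes at two points of $\overline\Omega\cap\Phi(D)$, then $\xi=\eta=0$ on $\Omega$.
\item[(c)] With $\bar\nu$ the upward unit normal of $v$,
\[
\frac{D^2V(d\Phi\,\cdot,d\Phi\,\cdot)}{\sqrt{1+|DV|^2}}=\tfrac12\bigl(\langle\nu,\bar\nu\rangle h+\langle\nu_0,\bar\nu\rangle h_0\bigr).
\]
\end{itemize}
\end{lemma}

\begin{proof}
In the coordinates of $\Phi(D)$ we have $v=(x_1,x_2,V)$, so the equation is $dx_1d\xi+dx_2d\eta+dV\,d\omega=0$, that is,
\begin{equation}\label{eq:three}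
\xi_1=-V_1\omega_1,\qquad\eta_2=-V_2\omega_2,\qquad\xi_2+\eta_1=-(V_1\omega_2+V_2\omega_1).
\end{equation}

(a) The identity $(\xi_1)_{22}+(\eta_2)_{11}-(\xi_2+\eta_1)_{12}=0$ eliminates $\xi$ and $\eta$. We have
\begin{align*}
(V_1\omega_1)_{22}&=V_{122}\omega_1+2V_{12}\omega_{12}+V_1\omega_{122},\\
(V_2\omega_2)_{11}&=V_{112}\omega_2+2V_{12}\omega_{12}+V_2\omega_{112},\\
(V_1\omega_2)_{12}&=V_{112}\omega_2+V_{11}\omega_{22}+V_{12}\omega_{12}+V_1\omega_{122},\\
(V_2\omega_1)_{12}&=V_{122}\omega_1+V_{12}\omega_{12}+V_{22}\omega_{11}+V_2\omega_{112}.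
\end{align*}
Subtracting the first two lines from the sum of the last two cancels all third derivatives and leaves the stated equation. The rows of $A$ are divergence free, since $(V_{22})_1=(V_{12})_2$ and $(V_{12})_1=(V_{11})_2$; this gives the second form.

(b) On $\Omega$, \eqref{eq:three} gives $\xi_1=\eta_2=\xi_2+\eta_1=0$. Then $b=\eta_1=-\xi_2$ satisfies $b_1=-\xi_{12}=0$ and $b_2=\eta_{12}=0$, so $b$ is constant and $(\xi,\eta)=(a_1-bx_2,a_2+bx_1)$ on $\Omega$, and on its closure by continuity. Such a field has exactly one zero if $b\neq0$ and is constant if $b=0$.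

(c) By \eqref{eq:gauss}, $\nabla^2v=\frac12(h\nu+h_0\nu_0)$. Since $\bar\nu$ is orthogonal to $\partial_cv$, we have $\langle(\nabla^2v)_{ab},\bar\nu\rangle=\langle\partial_a\partial_bv,\bar\nu\rangle$. Now $\bar\nu=(-DV,1)/\sqrt{1+|DV|^2}$ and $\partial_a\partial_bv=\bigl(\partial_a\partial_b\Phi,\ D^2V(\partial_a\Phi,\partial_b\Phi)+DV\cdot\partial_a\partial_b\Phi\bigr)$, and the terms with $\partial_a\partial_b\Phi$ cancel in the product.
\end{proof}

Thus everything reduces to proving $\omega=0$. The equation in (a) is elliptic where $D^2V$ is definite and hyperbolic where $\det D^2V<0$, and (c) relates $D^2V$ to $h$ and $h_0$.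

\subsection{Curvilinear coordinates and the energy identity}

Let $(s,y)$ be smooth coordinates in the $x$-plane with area density $J=|\partial(x_1,x_2)/\partial(s,y)|>0$. By the chain rule, the Hessian of a function $u$ on coordinate vectors is
\begin{equation}\label{eq:hess}
D^2u(\partial_a,\partial_b)=u_{ab}-Du\cdot\partial_a\partial_bx .
\end{equation}
Put $H_{ab}=D^2V(\partial_a,\partial_b)$. The left side of (a) is the coefficient of $\epsilon$ in $\det(D^2V+\epsilon D^2\omega)$, and a change of basis multiplies this determinant by $J^2$. So (a) is equivalent to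
\begin{equation}\label{eq:nondiv}
H_{yy}\,D^2\omega(\partial_s,\partial_s)-2H_{sy}\,D^2\omega(\partial_s,\partial_y)+H_{ss}\,D^2\omega(\partial_y,\partial_y)=0 .
\end{equation}
For the divergence form, let $a^\perp$ be the rotation of a vector $a$ by $\pi/2$; then $\langle Aa,b\rangle=D^2V(a^\perp,b^\perp)$. The vector $(\nabla s)^\perp$ is annihilated by $ds$, and $dy((\nabla s)^\perp)=\det(\nabla s,\nabla y)=\pm1/J$. Hence $(\nabla s)^\perp=\pm\partial_y/J$, and in the same way $(\nabla y)^\perp=\mp\partial_s/J$. Therefore $\langle A\nabla s,\nabla s\rangle=H_{yy}/J^2$, $\langle A\nabla s,\nabla y\rangle=-H_{sy}/J^2$ and $\langle A\nabla y,\nabla y\rangle=H_{ss}/J^2$. Since $\operatorname{div}Y=J^{-1}[\partial_s(J\,ds(Y))+\partial_y(J\,dy(Y))]$ for a vector field $Y$, equation (a) reads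
\begin{equation}\label{eq:div}
\partial_s(\mathsf P\omega_s-\mathsf Q\omega_y)+\partial_y(-\mathsf Q\omega_s+\mathsf R\omega_y)=0,\qquad\mathsf P=\frac{H_{yy}}J,\quad\mathsf Q=\frac{H_{sy}}J,\quad\mathsf R=\frac{H_{ss}}J .
\end{equation}
If $\mathsf P>0>\mathsf R$, this is a wave equation with time $s$. We multiply it by $\omega_s$ and put
\[
\mathsf e=\tfrac12(\mathsf P\omega_s^2-\mathsf R\omega_y^2),\qquad\mathsf F=\omega_s(\mathsf R\omega_y-\mathsf Q\omega_s).
\]
The two terms of \eqref{eq:div} give
\begin{align*}
\omega_s\,\partial_s(\mathsf P\omega_s-\mathsf Q\omega_y)&=\partial_s(\tfrac12\mathsf P\omega_s^2)+\tfrac12\mathsf P_s\omega_s^2-\mathsf Q_s\omega_s\omega_y-\mathsf Q\omega_s\omega_{sy},\\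
\omega_s\,\partial_y(-\mathsf Q\omega_s+\mathsf R\omega_y)&=\partial_y\mathsf F+\mathsf Q\omega_s\omega_{sy}-\partial_s(\tfrac12\mathsf R\omega_y^2)+\tfrac12\mathsf R_s\omega_y^2 ,
\end{align*}
and their sum is the energy identity
\begin{equation}\label{eq:E}
\partial_s\mathsf e+\partial_y\mathsf F=\mathsf S,\qquad\mathsf S:=-\tfrac12\mathsf P_s\omega_s^2+\mathsf Q_s\omega_s\omega_y-\tfrac12\mathsf R_s\omega_y^2 .
\end{equation}
For a $C^1$ function $\beta(s)>0$ and $\mathcal E(s)=\int_{|y-y_0|\le\beta(s)}\mathsf e\,dy$, it follows that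
\begin{equation}\label{eq:Eprime}
\mathcal E'(s)\le\int_{|y-y_0|\le\beta(s)}\mathsf S\,dy+\sum_\pm\bigl(|\mathsf F|+\beta'(s)\,\mathsf e\bigr)\big|_{y=y_0\pm\beta(s)} .
\end{equation}
If the interval shrinks fast enough, the flux through its ends has a favorable sign.

\subsection{The model equation at the curve}\label{sec:model}

Let $\gamma$ be normalized as at the end of Section~\ref{sec:curve}. Near it we use the planar normal coordinates
\[
x=\gamma(y)+\tau\,\mathbf n(y),\qquad\Gamma:=1+k\tau .
\]
The outer side is $\tau>0$. By \eqref{eq:frame}, $\partial_\tau=\mathbf n$, $\partial_y=\Gamma T$, $J=\Gamma$, and $\partial_\tau^2x=0$, $\partial_\tau\partial_yx=\frac k\Gamma\partial_y$, $\partial_y^2x=\frac{\Gamma_y}\Gamma\partial_y-k\Gamma\partial_\tau$. So \eqref{eq:hess} gives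
\begin{equation}\label{eq:normal}
\begin{gathered}
D^2u(\partial_\tau,\partial_\tau)=u_{\tau\tau},\qquad D^2u(\partial_\tau,\partial_y)=u_{\tau y}-\tfrac k\Gamma u_y,\\
D^2u(\partial_y,\partial_y)=u_{yy}-\tfrac{\Gamma_y}\Gamma u_y+k\Gamma u_\tau .
\end{gathered}
\end{equation}
Take for $\gamma$ a circle of radius $1/k$ and $V=\frac16\chi\tau^3$ with a constant $\chi>0$. Then $H_{\tau\tau}=\chi\tau$, $H_{\tau y}=0$ and $H_{yy}=\frac12k\Gamma\chi\tau^2$. Dividing \eqref{eq:nondiv} by $\frac12k\Gamma\chi\tau$ gives $\tau\omega_{\tau\tau}+2\omega_\tau+\frac2{k\Gamma}\omega_{yy}=0$. Replacing $\Gamma$ by its value $1$ on $\gamma$, we get the model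
\begin{equation}\label{eq:model}
\tau\omega_{\tau\tau}+2\omega_\tau+\tfrac2k\,\omega_{yy}=0 .
\end{equation}
The term $2\omega_\tau$ comes from the curvature of $\gamma$, and it is responsible for the rigidity.

\emph{On $\gamma$.} The solutions independent of $y$ are $\omega=a+b/\tau$. The singular one is the trace of the family $f_c$ of Section~\ref{sec:rev}: differentiating $z_c'$ at $c=1$ gives $-\rho'^2/w$, so the vertical velocity $\omega$ of the family over a graph $z=\varphi(\rho)$ has $\omega_\rho=-1/\varphi'$, which is $-2/(\chi\tau^2)$ here. For a smooth solution $\omega=\tau^mb(\tau,y)$ with $m\ge1$, the coefficient of $\tau^{m-1}$ in \eqref{eq:model} is $m(m+1)b(0,y)$. So a smooth solution that vanishes on $\gamma$ vanishes there to infinite order.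

\emph{On the outer side} \eqref{eq:model} is elliptic and degenerates at $\tau=0$. For $\tau=|Z|^2$ with $Z\in\mathbb R^m$, the Laplacian in $Z$ of a function of $\tau$ is $4\tau\omega_{\tau\tau}+2m\omega_\tau$. For $m=4$, and only then, this is $4(\tau\omega_{\tau\tau}+2\omega_\tau)$, and \eqref{eq:model} becomes an elliptic equation with constant coefficients in $\mathbb R^5$.

\emph{On the inner side} put $s=-\tau$. The equation becomes $(s^2\omega_s)_s-\frac2ks\,\omega_{yy}=0$, which is \eqref{eq:div} with $\mathsf P=s^2$, $\mathsf Q=0$, $\mathsf R=-2s/k$. Let $\omega$ be a $C^2$ solution for $0\le s\le s_1$, periodic in $y$, with $\nabla\omega=0$ on $s=0$, and let $\mathcal E$ be the integral of $\mathsf e=\frac12s^2\omega_s^2+\frac sk\omega_y^2$ over a period. Since $\mathsf S=-s\omega_s^2+\frac1k\omega_y^2\le\mathsf e/s$, identity \eqref{eq:E} gives $\mathcal E'\le\mathcal E/s$. So $\mathcal E/s$ is nonincreasing, it tends to $0$ as $s\to0$, and hence $\nabla\omega=0$. The characteristic curves $dy/ds=\pm\sqrt{2/(ks)}$ are the parabolas $y=\mathrm{const}\pm2\sqrt{2s/k}$,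 tangent to $\gamma$. A local version of the estimate must therefore use intervals that shrink like $\sqrt s$.

\section{Uniqueness on the inner side}\label{sec:hyp}

Two local statements are needed: one to leave $\gamma$, where the equation degenerates, and one to advance through the region $K<0$. We begin with the second, which is easier. Neither uses a deformation: at a point where the jets of $f$ and $f_0$ agree, $D\Phi$ is the identity and Lemma~\ref{lem:avg} applies.

\begin{lemma}\label{lem:hyp}
Let $f_0=(x,u_0(x))$, let $f$ be an isometric immersion, and let $(s,y)$ be smooth coordinates near $q\in U$ with $s(q)=y(q)=0$. Assume that $f=f_0$ on $\{s\le0\}$ near $q$ and that $D^2u_0(\partial_y,\partial_y)>0>D^2u_0(\partial_s,\partial_s)$ at $q$. Then $f=f_0$ near $q$.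
\end{lemma}

\begin{proof}
On $\{s\le0\}$ near $q$ we have $\Phi=\mathrm{id}$, so $D\Phi(q)=I$. Choose a disc $D$ around $q$ on which $\Phi$ is a diffeomorphism onto its image and $f=f_0$ on $D\cap\{s\le0\}$. Every point of $D\cap\{s\le0\}$ is fixed by $\Phi$, so $V=u_0$ and $\xi=\eta=\omega=0$ on this set. In particular $D^2V(q)=D^2u_0(q)$. As $V\in C^4$, the coefficients $\mathsf P,\mathsf Q,\mathsf R$ are $C^1$, and $\mathsf P\ge c_0$, $\mathsf R\le-c_0$ with $c_0>0$ on a rectangle $\{|s|\le s_1,|y|\le\delta\}\subset D\cap\Phi(D)$. There $\mathsf e\ge\frac{c_0}2(\omega_s^2+\omega_y^2)$, so $|\mathsf F|\le\kappa\mathsf e$ and $|\mathsf S|\le C\mathsf e$ for some $\kappa$ and $C$. Decrease $s_1$ so that $\kappa s_1<\delta/2$, and apply \eqref{eq:Eprime} with $y_0=0$ and $\beta=\delta-\kappa s$, $0\le s\le s_1$. The boundary terms are nonpositive, so $\mathcal E'\le C\mathcal E$. Since $\nabla\omega=0$ on $s=0$, we have $\mathcal E(0)=0$, and $e^{-Cs}\mathcal E\ge0$ is nonincreasing, so $\mathcal E\equiv0$. Thus $\omega_s=0$ for $0\le s\le s_1$, $|y|\le\delta/2$, and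 $\omega=0$ on $\Omega=\{|s|<s_1,|y|<\delta/2\}$. Lemma~\ref{lem:avg}(b) gives $\xi=\eta=0$ on $\Omega$. So $\zeta=0$ on $D\cap\Phi^{-1}(\Omega)$, a neighborhood of $q$.
\end{proof}

To start from $\gamma$ we need to know that, for a matched immersion, $V$ looks like the model of Section~\ref{sec:model}.

\begin{lemma}\label{lem:jets}
In setting \textup{(S)}, normalized, let $f$ be matched to $f_0$ along $\gamma$. Every point of $\gamma$ has a neighborhood $D$ on which $\Phi$ is a diffeomorphism onto its image, fixes the points of $\gamma$, and maps each side of $\gamma$ into the same side. On $\gamma\cap D$ the function $\omega$ vanishes with its derivatives of order at most $2$, and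
\[
V=V_\tau=V_{\tau\tau}=0,\qquad V_{\tau\tau\tau}=\chi_0 .
\]
\end{lemma}

\begin{proof}
On $\gamma$ we have $v=f_0$ and $dv=df_0$, so $\Phi=\mathrm{id}$ and $D\Phi=I$ there, and $\Phi$ is a local diffeomorphism. The function $\tau\circ\Phi$ vanishes on $\gamma$ and has $\tau$-derivative $1$ there. On a small coordinate rectangle $D$ it is increasing in $\tau$, so it has the sign of $\tau$. On $\gamma$ we have $\zeta=0$, $d\zeta=0$ and $\nabla^2\zeta=h\nu-h_0\nu_0=0$, so the $2$-jet of $\zeta$ vanishes, and so does that of $\omega$. Also $V=u_0=0$ and $DV=Du_0=0$ on $\gamma$, and $D^2V=0$ by Lemma~\ref{lem:avg}(c). Now differentiate the identity (c) in the direction $\mathbf n=e_1$ at a point of $\gamma$. Since $D^2V$, $h$ and $h_0$ vanish at the point, only the terms in which they are differentiated survive, and the derivative of $h$ equals its covariant derivative. With $D\Phi=I$, $DV=0$ and $\nu=\nu_0=\bar\nu$ we get $D^3V(\mathbf n,\mathbf n,\mathbf n)=\frac12(\chi+\chi_0)=\chi_0$. The $\tau$-lines are straight with direction $\mathbf n$, so this is $V_{\tau\tau\tau}$.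
\end{proof}

\begin{lemma}\label{lem:inner}
In setting \textup{(S)}, let $f$ be matched to $f_0$ along $\gamma$. Then every point of $\gamma$ has a neighborhood in which $f=f_0$ on the inner side.
\end{lemma}

\begin{proof}
Normalize, fix $y_0\in I$, take $D$ from Lemma~\ref{lem:jets}, and write $\chi=\chi_0$. Use the coordinates $(s,y)$ with $s=-\tau$ on a rectangle $\{0\le s\le s_1,|y-y_0|\le\delta\}\subset\Phi(D)$. All estimates are uniform in $y$ as $s\to0^+$. By \eqref{eq:normal}, with $J=\Gamma=1-ks$,
\[
\mathsf P=\frac{V_{yy}}\Gamma-\frac{\Gamma_y}{\Gamma^2}V_y-kV_s,\qquad\mathsf Q=\frac{V_{sy}}\Gamma+\frac k{\Gamma^2}V_y,\qquad\mathsf R=\frac{V_{ss}}\Gamma .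
\]
On $s=0$ we have $V=V_s=V_{ss}=0$ and $V_{sss}=-\chi$. Hence $V_{ss}=-\chi s+o(s)$ and $V_s=-\frac12\chi s^2+o(s^2)$. Differentiating along $\gamma$, we see that $V_y,V_{ys},V_{yss}$ and $V_{yy},V_{yys},V_{yyss}$ vanish on $s=0$. Since $V_y\in C^3$, we get $V_y=O(s^3)$, $V_{ys}=O(s^2)$, $V_{yss}=O(s)$. Since $V_{yy}\in C^2$, we get $V_{yy}=o(s^2)$ and $V_{yys}=o(s)$; this uses the full $C^4$ regularity. Therefore
\begin{gather*}
\mathsf P=\tfrac12k\chi s^2+o(s^2),\qquad\mathsf P_s=k\chi s+o(s),\qquad\mathsf R=-\chi s+o(s),\qquad\mathsf R_s=-\chi+o(1),\\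
\mathsf Q=O(s^2),\qquad\mathsf Q_s=O(s).
\end{gather*}
For small $s_1$ and $0<s\le s_1$ we have $\mathsf P>0$, $\mathsf P_s>0$, $\mathsf R<0$, and $\mathsf e=\frac12(\mathsf P\omega_s^2+|\mathsf R|\omega_y^2)$ satisfies $|\omega_s\omega_y|\le\mathsf e/\sqrt{\mathsf P|\mathsf R|}$.

\emph{Flux.} We have $|\mathsf R\omega_s\omega_y|\le\sqrt{|\mathsf R|/\mathsf P}\,\mathsf e\le Cs^{-1/2}\mathsf e$ and $|\mathsf Q|\omega_s^2\le2|\mathsf Q|\mathsf P^{-1}\mathsf e\le C\mathsf e$. So $|\mathsf F|\le\frac\kappa{2\sqrt s}\mathsf e$ for some $\kappa$. Take $\beta=\delta-\kappa\sqrt s$ and decrease $s_1$ so that $\kappa\sqrt{s_1}<\delta/2$. As $\beta'=-\frac\kappa{2\sqrt s}$, the boundary terms in \eqref{eq:Eprime} are nonpositive.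

\emph{Source.} The first term of $\mathsf S$ is nonpositive. For small $s_1$, the third is at most $|\mathsf R_s||\mathsf R|^{-1}\mathsf e\le\frac3{2s}\mathsf e$, and the second is at most $Cs\cdot s^{-3/2}\mathsf e\le\frac1{2s}\mathsf e$.

Thus $\mathcal E'\le\frac2s\mathcal E$, and $\mathcal E/s^2$ is nonincreasing on $(0,s_1]$. By Lemma~\ref{lem:jets}, $\omega_s$ and $\omega_y$ are $O(s^2)$, so $\mathcal E=O(s^5)$ and $\mathcal E/s^2\to0$. Hence $\mathcal E\equiv0$, and $\omega_s=0$ on $\Omega=\{0<s<s_1,|y-y_0|<\delta/2\}$. Since $\omega=0$ on $s=0$, we get $\omega=0$ on $\Omega$, and $\xi=\eta=0$ on $\Omega$ by Lemma~\ref{lem:avg}(b), because $\zeta=0$ on $\gamma$. Finally, $\Phi$ fixes $\gamma(y_0)$ and preserves the sides, so it maps the inner side of a small neighborhood of $\gamma(y_0)$ into $\Omega$, and $\zeta=0$ there.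
\end{proof}

\section{The rotational example}\label{sec:thm1}

\subsection{The surface}

For $\rho>0$ and $j\ge1$ the derivative $\varphi^{(j)}$ is $e^{-1/\rho}$ times a polynomial in $1/\rho$, $\sin(\pi/\rho)$, $\cos(\pi/\rho)$. So $\varphi^{(j)}(\rho)=O(\rho^m)$ for all $m$, and by integration also for $j=0$. For $x\ne0$, each partial derivative of $u_0(x)=\varphi(|x|)$ is a sum of terms $\varphi^{(j)}(|x|)$ times a homogeneous function that is smooth on $\mathbb R^2\setminus\{0\}$, so it is $O(|x|^m)$ for all $m$. A function that is $O(|x|^2)$ and zero at $0$ is differentiable at $0$ with derivative $0$. By induction on the order, $u_0$ is $C^\infty$ and all its derivatives vanish at $0$.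

Identify $X$ with a planar domain by projection, with upward $\nu_0$. In polar coordinates \eqref{eq:hess} gives
\begin{equation}\label{eq:polar}
D^2u_0(\partial_\rho,\partial_\rho)=\varphi'',\qquad D^2u_0(\partial_\rho,\partial_\theta)=0,\qquad D^2u_0(\partial_\theta,\partial_\theta)=\rho\varphi',
\end{equation}
and
\[
\varphi''=e^{-1/\rho}\rho^{-2}\bigl[\sin^2(\pi/\rho)-\pi\sin(2\pi/\rho)\bigr].
\]
Put $\rho_j=1/j$ and $\gamma_j=\{|x|=\rho_j\}$.

\emph{The circles $\gamma_j$.} At $\rho_j$ we have $\varphi'=\varphi''=0$, so $h_0=0$ on $\gamma_j$. The bracket vanishes at $\rho_j$ and has derivative $2\pi^2j^2$ there, so $\varphi'''(\rho_j)=2\pi^2j^4e^{-j}>0$. The Fermi coordinates with $\sigma$ pointing outward are the arclength along meridians and $y=\rho_j\theta$, with $G=\rho/\rho_j$ and $d\rho/d\sigma=(1+\varphi'^2)^{-1/2}$. Hence $k=1/\rho_j>0$, $L_0=\varphi''(1+\varphi'^2)^{-3/2}$ and $\chi_0=\varphi'''(\rho_j)>0$. Setting (S) holds for the closed curve $\gamma_j$ with a small $\sigma_0$ depending on $j$.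

\emph{Between the circles.} On $(\rho_{j+1},\rho_j)$ we have $\varphi'>0$, and the bracket equals $\sin^2(\pi/\rho)[1-2\pi\cot(\pi/\rho)]$. As $\rho$ increases through the interval, $\pi/\rho$ decreases from $(j+1)\pi$ to $j\pi$ and $\cot(\pi/\rho)$ increases from $-\infty$ to $+\infty$. So there is a unique $\rho_j^*$ with $\varphi''>0$ on $(\rho_{j+1},\rho_j^*)$ and $\varphi''<0$ on $(\rho_j^*,\rho_j)$; see Figure~\ref{fig:profile}. By \eqref{eq:polar}, $h_0$ is positive definite and $K>0$ on $E_j=\{\rho_{j+1}<|x|<\rho_j^*\}$.

\begin{figure}[ht]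
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-1.3,-0.5)--(7.6,-0.5) node[right]{$\rho$};
\draw[thick,domain=-1:7,smooth,samples=60] plot (\x,{0.35*(\x-0.955*sin(60*\x))});
\draw[dashed] (0,-0.5) node[below]{$\rho_{j+1}$}--(0,2.9);
\draw[dashed] (3,-0.5) node[below]{$\rho_j^*$}--(3,2.9);
\draw[dashed] (6,-0.5) node[below]{$\rho_j$}--(6,2.9);
\fill (0,0) circle (1.6pt);
\fill (6,2.1) circle (1.6pt);
\node at (1.5,2.6) {$K>0$};
\node at (4.5,2.6) {$K<0$};
\draw[->] (5.6,0.3)--(3.4,0.3);
\end{tikzpicture}
\caption{One step of the profile $z=\varphi(\rho)$ in Theorem~\ref{thm:rot} (schematic, not to scale). The dots mark circles of flat points. The identity $f=f_0$ is propagated inward from the outer flat circle through the region $K<0$ (arrow); the region $K>0$ is then handled by an integration by parts.}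
\label{fig:profile}
\end{figure}

Away from the origin and the circles $\gamma_j$, the germs of $X$ bend by Section~\ref{sec:rev}. What is rigid is each closed annulus between consecutive circles, and every neighborhood of the origin contains all but finitely many of them.

\subsection{Proof of Theorem~\ref{thm:rot}}

Let $(f_t)$ be a $C^r$-deformation on $U$ with $r\ge4$. Choose $j_0\ge2$ with $\{|x|\le\rho_{j_0}\}\subset U$ and replace $U$ by a slightly larger open disc. Fix $j\ge j_0$ and let $\mathcal A_j=\{\rho_{j+1}\le|x|\le\rho_j\}$.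

\emph{Step 1: matching.} By Proposition~\ref{prop:persist}, $h_t=0$ and $\chi_t=\chi_0$ on $\gamma_i$ for all $t$ and all $i\ge j_0$. Let $B_{j,t}$ be the isometry of Lemma~\ref{lem:motion} for $\gamma_j$ and put $f^t=B_{j,t}^{-1}f_t$. Then $f^t$ is matched to $f_0$ along $\gamma_j$, has second fundamental form $h_t$, is continuous in $t$ in $C^4$ on compact sets, and $f^0=f_0$. The normalization along $\gamma_j$ is the translation by $(0,0,-\varphi(\rho_j))$.

\emph{Step 2: $f^t=f_0$ on $\{\rho_j^*\le|x|\le\rho_j\}$ for every $t$.} By Lemma~\ref{lem:inner} and the compactness of $\gamma_j$, this holds on a thin annulus with outer boundary $\gamma_j$. Let $\bar\rho$ be the infimum of the $\rho\in[\rho_j^*,\rho_j)$ such that $f^t=f_0$ on $\{\rho\le|x|\le\rho_j\}$; by continuity it is attained. Suppose $\bar\rho>\rho_j^*$. At each point of the circle $|x|=\bar\rho$ take $s=\bar\rho-|x|$ and let $y$ be the angle measured from that point. By \eqref{eq:polar}, $D^2u_0(\partial_s,\partial_s)=\varphi''(\bar\rho)<0$ and $D^2u_0(\partial_y,\partial_y)=\bar\rho\varphi'(\bar\rho)>0$.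 Lemma~\ref{lem:hyp} gives $f^t=f_0$ on a neighborhood of the circle, which contradicts the choice of $\bar\rho$.

\emph{Step 3: $f^t=f_0$ on $\mathcal A_j$ for every $t$.} On $E_j$ the equation is elliptic, and $\omega=0$ is known on the outer boundary. On the inner boundary $\gamma_{j+1}$ nothing is known about $\omega$, since $f^t$ was matched along $\gamma_j$; but the coefficient matrix $A$ vanishes there, and this is enough. The argument needs $\Phi$ to be injective on the whole annulus, so we use continuity in $t$ once more.

The set $\mathcal T$ of $t$ with $f^t=f_0$ on $\mathcal A_j$ is closed and contains $0$. Let $t_1\in\mathcal T$. For $t$ near $t_1$ the immersion $f=f^t$ is $C^2$-close to $f_0$ on $\overline{E_j}$, so we may assume $|D\Phi-I|\le\frac1{10}$ on $\overline{E_j}$, that $\langle\nu,\bar\nu\rangle>0$ and $\langle\nu_0,\bar\nu\rangle>0$ there, and that $h$ is positive definite at one fixed point of $E_j$.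

Two points $a,b\in\overline{E_j}$ with $|a|\le|b|$ are joined in $\overline{E_j}$ by the radial segment from $b$ to $b'=|a|b/|b|$, of length at most $|a-b|$, and the shorter arc from $b'$ to $a$, of length at most $\frac\pi2|a-b'|\le\pi|a-b|$. The total length is at most $5|a-b|$, so $|\Phi(a)-a-\Phi(b)+b|\le\frac12|a-b|$, and $\Phi$ is injective on $\overline{E_j}$. A local diffeomorphism that is injective on a compact set is injective on a neighborhood of it. So Lemma~\ref{lem:avg} applies on a neighborhood $D$ of $\overline{E_j}$: the functions $V,\xi,\eta,\omega$ are $C^4$ near $\Phi(\overline{E_j})$, and the boundary of $\Phi(E_j)$ consists of the $C^4$ curves $\Phi(\gamma_{j+1})$ and $\Phi(\{|x|=\rho_j^*\})$.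

Since $\det h=K>0$ on the connected set $E_j$, the form $h$ is definite with a constant sign there, hence positive definite. By Lemma~\ref{lem:avg}(c), $D^2V$ and with it $A$ are positive definite on $\Phi(E_j)$, and $A=0$ on $\Phi(\gamma_{j+1})$ because $h=h_0=0$ on $\gamma_{j+1}$ by Step 1. By Step 2, $\zeta=0$ on $|x|=\rho_j^*$, so $\xi=\eta=\omega=0$ on the other boundary curve. The divergence theorem, with outer normal $\mathbf m$ and line element $d\ell$, gives
\[
\int_{\Phi(E_j)}\langle A\nabla\omega,\nabla\omega\rangle\,dx=\int_{\partial\Phi(E_j)}\omega\,\langle A\nabla\omega,\mathbf m\rangle\,d\ell-\int_{\Phi(E_j)}\omega\operatorname{div}(A\nabla\omega)\,dx=0 .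
\]
Hence $\nabla\omega=0$ on $\Phi(E_j)$, so $\omega=0$, and $\xi=\eta=0$ by Lemma~\ref{lem:avg}(b). Together with Step 2 this gives $t\in\mathcal T$. So $\mathcal T$ is open, and $\mathcal T=[0,1]$.

\emph{Step 4: gluing.} We have $f_t=B_{j,t}f_0$ on $\mathcal A_j$ for all $j\ge j_0$ and all $t$. On $\gamma_{j+1}\subset\mathcal A_j$ this gives $f_t=B_{j,t}f_0$ and $df_t=B_{j,t}df_0$, so $B_{j,t}=B_{j+1,t}$ by the uniqueness in Lemma~\ref{lem:motion}. With $B_t=B_{j_0,t}$ we get $f_t=B_tf_0$ on $0<|x|\le\rho_{j_0}$, and at $0$ by continuity. The disc $|x|<\rho_{j_0}$ does not depend on $t$, so the deformation is trivial. \qed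

\section{Rigidity at a point of a flat arc}\label{sec:thm2}

When $\gamma$ is only an arc, no closed region is available on the outer side, and an elliptic equation must be solved uniquely from data on a curve. We use the following theorem. A linear operator $\sum a_{ij}\partial_i\partial_j+\sum b_i\partial_i$ with real coefficients is \emph{elliptic} if the quadratic form $\sum a_{ij}\theta_i\theta_j$ is definite at each point, and a smooth function \emph{vanishes to infinite order} at a point if all its partial derivatives vanish there.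

\begin{theorem}[Aronszajn \cite{aronszajn}]\label{thm:aron}
Let $\mathcal L$ be a second-order linear elliptic operator with real $C^\infty$ coefficients and no zeroth-order term on a connected open subset of $\mathbb R^m$. A $C^\infty$ solution of $\mathcal LW=0$ that vanishes to infinite order at one point vanishes identically.
\end{theorem}

\subsection{The outer side}

The theorem does not apply directly, because the equation for $\omega$ is not elliptic on $\gamma$. The substitution found for the model removes the degeneracy. Infinite smoothness of $f$ is used here twice: for the order of vanishing of $\omega$ and for the smoothness of the coefficients.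

\begin{lemma}\label{lem:outer}
In setting \textup{(S)}, let $f$ be a $C^\infty$ isometric immersion matched to $f_0$ along $\gamma$. Then every point of $\gamma$ has a neighborhood in which $f=f_0$ on the outer side.
\end{lemma}

\begin{proof}
Normalize, fix $y_0\in I$, take $D$ from Lemma~\ref{lem:jets}, write $\chi=\chi_0$, and work on a small rectangle around $(\tau,y)=(0,y_0)$ in $\Phi(D)$. A smooth function that vanishes on $\tau=0$ is $\tau$ times a smooth function. So Lemma~\ref{lem:jets} gives $V=\tau^3a(\tau,y)$ with $a$ smooth and $a(0,y)=\chi/6$, and by \eqref{eq:normal}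
\begin{equation}\label{eq:Hexp}
H_{\tau\tau}=\tau(\chi+\tau b_1),\qquad H_{\tau y}=\tau^2b_2,\qquad H_{yy}=\tau^2(\tfrac12k\chi+\tau b_3)
\end{equation}
with smooth $b_i$; the leading term of $H_{yy}$ comes from $k\Gamma V_\tau$. Equation \eqref{eq:nondiv} reads
\[
H_{yy}\,\omega_{\tau\tau}-2H_{\tau y}\bigl(\omega_{\tau y}-\tfrac k\Gamma\omega_y\bigr)+H_{\tau\tau}\bigl(\omega_{yy}-\tfrac{\Gamma_y}\Gamma\omega_y+k\Gamma\omega_\tau\bigr)=0 .
\]
Divide by $\frac12k\chi\tau$. Then $H_{\tau\tau}$ becomes $\frac2k(1+\tau\alpha_3)$, the coefficient of $\omega_\tau$ becomes $2(1+\tau\alpha_3)(1+k\tau)$, and we obtain a perturbation of \eqref{eq:model} with smooth $\alpha_i(\tau,y)$: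
\begin{equation}\label{eq:pert}
\tau(1+\tau\alpha_1)\omega_{\tau\tau}+2\tau\alpha_2\omega_{\tau y}+\tfrac2k(1+\tau\alpha_3)\omega_{yy}+2(1+\tau\alpha_4)\omega_\tau+\alpha_5\omega_y=0 .
\end{equation}

\emph{Order of vanishing.} Let $\omega=\tau^mb(\tau,y)$ with $m\ge1$ and $b$ smooth; this holds for $m=1$. The terms with $\omega_{\tau y},\omega_{yy},\omega_y$ in \eqref{eq:pert} are $O(\tau^m)$, and the other two add up to $[m(m-1)+2m]\tau^{m-1}b(0,y)+O(\tau^m)$. So $b(0,y)=0$, and the representation holds for $m+1$. Hence $\omega=O(|\tau|^m)$ for every $m$, locally uniformly in $y$.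

\emph{Lifting.} Put $W(Z,y)=\omega(|Z|^2,y)$ for small $Z\in\mathbb R^4$; this is a $C^\infty$ function. With $\tau=|Z|^2$ and subscripts $i,j$ for derivatives in $Z$, we have $W_i=2Z_i\omega_\tau$ and $W_{ij}=2\delta_{ij}\omega_\tau+4Z_iZ_j\omega_{\tau\tau}$. Summing over repeated indices,
\begin{gather*}
\Delta_ZW=4\tau\omega_{\tau\tau}+8\omega_\tau,\qquad Z_iW_i=2\tau\omega_\tau,\\
Z_iZ_jW_{ij}=4\tau^2\omega_{\tau\tau}+2\tau\omega_\tau,\qquad Z_iW_{iy}=2\tau\omega_{\tau y}.
\end{gather*}
Multiply \eqref{eq:pert} by $4$ and use $4\tau^2\omega_{\tau\tau}=Z_iZ_jW_{ij}-Z_iW_i$: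
\[
\Delta_ZW+\alpha_1Z_iZ_jW_{ij}+4\alpha_2Z_iW_{iy}+\tfrac8k(1+|Z|^2\alpha_3)W_{yy}+(4\alpha_4-\alpha_1)Z_iW_i+4\alpha_5W_y=0 .
\]
The coefficients, evaluated at $\tau=|Z|^2$, are $C^\infty$ in $(Z,y)$. At $Z=0$ the principal part is $\Delta_Z+\frac8k\partial_y^2$ with $k>0$, so the operator is elliptic on a ball around $(0,y_0)$. Since $W=O(|Z|^{2m})$ for all $m$, the Taylor series of $W$ at $(0,y_0)$ vanishes. By Theorem~\ref{thm:aron}, $W=0$ on the ball, so $\omega=0$ on $\Omega=\{0<\tau<\epsilon,|y-y_0|<\epsilon\}$ for some $\epsilon>0$. Lemma~\ref{lem:avg}(b) gives $\xi=\eta=0$ on $\Omega$ because $\zeta=0$ on $\gamma$, and $\Phi$ maps the outer side of a small neighborhood of $\gamma(y_0)$ into $\Omega$.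
\end{proof}

\subsection{Proof of Theorem~\ref{thm:curve}}

Let $(f_t)$ be a $C^\infty$-deformation on $U$, and let $x_0=\gamma(0)$. Choose the direction of $\sigma$ so that $k>0$ near $x_0$. Since $h_0=0$ on $\gamma$, we have $\nabla_{e_2}h_0=0$ there. By the symmetry of $\nabla h_0$, every component containing $e_2$ vanishes, and the only remaining one is $(\nabla_{e_1}h_0)(e_1,e_1)=\chi_0$. So $\chi_0(0)\ne0$, and we orient $U$ so that $\chi_0(0)>0$. Setting (S) holds for a short arc $I\ni0$, and for each $t$ the immersion $f=B_t^{-1}f_t$ is matched to $f_0$ along it. Lemmas~\ref{lem:inner} and \ref{lem:outer} give $f=f_0$ near $x_0$, but on a neighborhood that depends on $t$. We enlarge it to a set determined by $f_0$ and $U$.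

Normalize and use the coordinates $(\tau,y)$ and $s=-\tau$. Let $H^0_{ab}=D^2u_0(\partial_a,\partial_b)$. The immersion $f_0$ is matched to itself, with $\Phi=\mathrm{id}$ and $V=u_0$, so \eqref{eq:Hexp} holds for $H^0$, and $\det H^0=\frac12k\chi_0^2\tau^3+O(\tau^4)$. After shrinking $I$ and choosing $\tau_0>0$, depending only on $f_0$ and $U$, the coordinates are defined on $\Pi=\{|\tau|<\tau_0,\ y\in I\}\subset U$, the form $D^2u_0$ is positive definite on $\Pi_+=\Pi\cap\{\tau>0\}$, and for $0<s<\tau_0$
\begin{equation}\label{eq:H0}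
-c_2s\le H^0_{ss}<0,\qquad|H^0_{sy}|\le c_2s^2,\qquad H^0_{yy}\ge c_3s^2
\end{equation}
with constants $c_2,c_3>0$.

\emph{Outer part: $f=f_0$ on $\Pi_+$.} Let $\Omega\subset\Pi_+$ be the open set of points near which $f=f_0$. It is nonempty by Lemma~\ref{lem:outer}. Let $q\in\Pi_+$ lie in its closure. By continuity the $2$-jets of $f$ and $f_0$ agree at $q$. So $\Phi(q)=q$, $D\Phi(q)=I$, and $D^2V(q)=D^2u_0(q)$ is positive definite by Lemma~\ref{lem:avg}(c). On a small disc $D$ around $q$ the map $\Phi$ is a diffeomorphism onto its image and $D^2V$ is definite on $\Phi(D)$. Then the equation in Lemma~\ref{lem:avg}(a) is elliptic with smooth coefficients on the connected set $\Phi(D)$, and $\omega=0$ on the nonempty open set $\Phi(D\cap\Omega)$. Theorem~\ref{thm:aron} gives $\omega=0$ on $\Phi(D)$, and Lemma~\ref{lem:avg}(b) gives $\zeta=0$ on $D$. So $\Omega$ is closed in the connected set $\Pi_+$, and $\Omega=\Pi_+$.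

\emph{Inner part.} We sweep a region by curves to which Lemma~\ref{lem:hyp} applies, that is, curves whose tangent $Y$ has $D^2u_0(Y,Y)>0$. In the model this means $|ds/dy|<\sqrt{ks/2}$, so a curve that ends on $\gamma$ must become tangent to it. Fix $\delta>0$ with $[-\delta,\delta]\subset I$, and let
\[
p(y)=(\delta^2-y^2)^2,\qquad S_\mu=\{s=\mu p(y),\ |y|<\delta\},\qquad0<\mu\le\mu_1 ;
\]
see Figure~\ref{fig:lens}. On $S_\mu$ the slope $s'=-4\mu y(\delta^2-y^2)$ satisfies $|s'|\le4\delta\sqrt\mu\sqrt s$, because $\sqrt s=\sqrt\mu\,(\delta^2-y^2)$. For $Y=\partial_y+s'\partial_s$, \eqref{eq:H0} gives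
\[
D^2u_0(Y,Y)=H^0_{yy}+2s'H^0_{sy}+s'^2H^0_{ss}\ge s^2\bigl(c_3-8c_2\delta\sqrt{\mu_1\tau_0}-16c_2\delta^2\mu_1\bigr).
\]
Choose $\mu_1$, depending only on $f_0$ and $U$, so that the bracket is positive and $\mu_1\delta^4<\tau_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\fill[gray!20] (-2,0) rectangle (2,-0.3);
\draw[thick] (-2.8,0)--(2.8,0) node[right]{$\gamma$};
\draw[domain=-2:2,smooth,samples=40] plot (\x,{-0.045*(4-(\x)*(\x))*(4-(\x)*(\x))});
\draw[thick,domain=-2:2,smooth,samples=40] plot (\x,{-0.085*(4-(\x)*(\x))*(4-(\x)*(\x))});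
\fill (0,0) circle (1.2pt) node[above]{$x_0$};
\node[above] at (-2,0) {$y=-\delta$};
\node[above] at (2,0) {$y=\delta$};
\node at (0,0.75) {outer side, $K>0$};
\node at (0,-0.9) {$S_\mu$};
\node at (1.15,-1.25) {$S_{\mu_1}$};
\end{tikzpicture}
\caption{The inner side of the flat curve $\gamma$ in the coordinates $(y,\tau)$. The identity $f=f_0$ is first known on the shaded strip, whose width depends on $f$. It is extended across the curves $S_\mu$, which are tangent to $\gamma$ at their ends, up to the curve $S_{\mu_1}$, which does not depend on $f$.}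
\label{fig:lens}
\end{figure}

By Lemma~\ref{lem:inner} and compactness, $f=f_0$ on $\{0\le s\le s_2,\ |y|\le\delta\}$ for some $s_2>0$ depending on $f$. Let $\mu^*$ be the supremum of the $\mu\le\mu_1$ such that $f=f_0$ on $\Lambda_\mu=\{0\le s\le\mu p(y),\ |y|\le\delta\}$. It is positive, since $\mu\delta^4\le s_2$ suffices, and it is attained by continuity. Suppose $\mu^*<\mu_1$. The set $S^*=S_{\mu^*}\cap\{s\ge s_2/2\}$ is compact (possibly empty). Near a point $q\in S^*$ use the coordinates $\tilde s=s-\mu^*p(y)$ and $\tilde y=y-y(q)$. Then $\{\tilde s\le0\}$ near $q$ lies in $\Lambda_{\mu^*}$, and $\partial_{\tilde s}=\partial_s$, $\partial_{\tilde y}=Y$ at $q$. As $H^0_{ss}<0<D^2u_0(Y,Y)$, Lemma~\ref{lem:hyp} applies. Hence $f=f_0$ on an open neighborhood $\mathcal N$ of $S^*$. Let $\mu^*<\mu<\min(2\mu^*,\mu_1)$, and consider a point $(s,y)\in\Lambda_\mu\setminus\Lambda_{\mu^*}$. If $s<s_2$, then $f=f_0$ at this point. If $s\ge s_2$, then $\mu^*p(y)>\frac12\mu p(y)\ge s_2/2$, so $(\mu^*p(y),y)\in S^*$, and the $s$-coordinates of the two points differ by at most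 $(\mu-\mu^*)\delta^4$. For $\mu$ close to $\mu^*$ all such points lie in $\mathcal N$. So $f=f_0$ on $\Lambda_\mu$, which contradicts the definition of $\mu^*$. Thus $\mu^*=\mu_1$.

We have shown that $f_t=B_tf_0$ for all $t$ on
\[
\{|y|<\delta,\ -\mu_1(\delta^2-y^2)^2<\tau<\tau_0\},
\]
a neighborhood of $x_0$ that does not depend on $t$. So the deformation is trivial. A $C^{an}$-deformation is a $C^\infty$-deformation with the same notion of triviality, which gives the analytic statement.

\emph{The surfaces $z=F^3$.} Let $u_0=F^3$ and let $\gamma$ be the curve over $\{F=0\}$. There $Du_0=3F^2dF=0$, $D^2u_0=3F^2D^2F+6F\,dF\otimes dF=0$ and $D^3u_0=6\,dF\otimes dF\otimes dF$. So $h_0=0$ on $\gamma$, and $\nabla h_0=D^3u_0\ne0$ at $(p,0)$. The metric is $g=dx_1^2+dx_2^2+du_0^2$ with $du_0=O(F^2)$, so on $\{F=0\}$ it agrees with the Euclidean metric together with its first derivatives, and the Christoffel symbols vanish. Hence the geodesic curvature of $\gamma$ is the planar curvature of $\{F=0\}$, and the first part of the theorem applies. \qed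

\begin{thebibliography}{9}

\bibitem{aronszajn}
N.~Aronszajn, \emph{J. Math. Pures Appl.} 36 (1957), 235--249.

\bibitem{problem}
\emph{Geometric, algebraic, and analytic descendants of Nash isometric embedding theorems},
\texttt{https://typeset.io/pdf/\allowbreak geometric-\allowbreak algebraic-\allowbreak and-\allowbreak analytic-\allowbreak descendants-\allowbreak of-\allowbreak nash-\allowbreak 48hbp9r0nm.pdf}

\end{thebibliography}
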